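
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[lemma]{Definition}
\newtheorem{example}[lemma]{Example}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{Products of paracompact $\Sigma^{\#}$-spaces are paracompact}


\begin{abstract}
A $\Sigma^{\#}$-space is a space with a cover $\mathcal C$ by closed countably compact sets and a $\sigma$-closure-preserving closed cover $\mathcal F$ such that, whenever $C\in\mathcal C$ and $U\supseteq C$ is open, some $F\in\mathcal F$ satisfies $C\subseteq F\subseteq U$. We prove that the product of two paracompact $\Sigma^{\#}$-spaces is paracompact. More generally, the product of a paracompact $\Sigma^{\#}$-space $X$ with a paracompact P-space $Y$ in the sense of Morita is paracompact, and P-spaces are the only paracompact spaces $Y$ for which this holds for all such $X$. We also show that countable products of paracompact $\Sigma^{\#}$-spaces are paracompact $\Sigma^{\#}$-spaces. The proof turns each closure-preserving family into a preorder, extracts discrete families of closed sets from points that are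 almost minimal in these preorders, and uses them to cut the product successively into rectangles.
\end{abstract}

\section{The question and the results}

All spaces are nonempty, regular and $T_1$. A family $\mathcal F$ of subsets of a space is \emph{closure-preserving} if $\overline{\bigcup\mathcal F'}=\bigcup_{F\in\mathcal F'}\overline F$ for every $\mathcal F'\subseteq\mathcal F$, and \emph{$\sigma$-closure-preserving} if it is a countable union of closure-preserving families. For a family of closed sets, closure-preserving means that all unions of subfamilies are closed. Every locally finite family is closure-preserving.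

\begin{definition}
A space $X$ is a \emph{$\Sigma$-space} if it has a $\sigma$-locally finite closed cover $\mathcal F$ and a cover $\mathcal C$ by closed countably compact sets such that, whenever $C\in\mathcal C$ and $U\supseteq C$ is open, there is $F\in\mathcal F$ with $C\subseteq F\subseteq U$. It is a \emph{$\Sigma^{\#}$-space} if the same holds with $\mathcal F$ only required to be $\sigma$-closure-preserving.
\end{definition}

So $\mathcal F$ approximates each $C\in\mathcal C$ from outside, and $\mathcal C$ measures how far the approximation is from isolating points. The two extremes are familiar. A compact space is a $\Sigma$-space with $\mathcal F=\mathcal C=\{X\}$. A metrizable space is a $\Sigma$-space: let $\mathcal F$ consist of the closures of the members of a $\sigma$-locally finite base, and $\mathcal C$ of the singletons.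

Paracompactness is fragile under products. The Sorgenfrey line $S$ is Lindel\"of, hence paracompact, but $S\times S$ is separable and contains the closed discrete set $\{(x,-x):x\in S\}$ of the cardinality of the continuum, so $S\times S$ is not even normal. For the two extreme cases above there is no such trouble: a product of two metrizable spaces is metrizable, and a product of a compact and a paracompact space is paracompact. It is known \cite{Problem} that the class of paracompact $\Sigma^{\#}$-spaces is closed under closed maps, and that if $X$ and $Y$ are paracompact $\Sigma^{\#}$-spaces, then $X\times Y$ is a $\Sigma^{\#}$-space. What remains is the question, posed in \cite{Problem}, whether $X\times Y$ is also paracompact. The answer is yes.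

\begin{theorem}\label{thm:A}
If $X$ and $Y$ are paracompact $\Sigma^{\#}$-spaces, then $X\times Y$ is paracompact.
\end{theorem}

The proof treats the two factors differently. Of $Y$ we use only paracompactness and the following property.

\begin{definition}[Morita \cite{Morita}]\label{def:P}
A space $Y$ is a \emph{P-space} if for every set $\Omega$ and every family of open sets $G(a_1,\dots,a_n)\subseteq Y$ ($n\ge1$, $a_i\in\Omega$) with $G(a_1,\dots,a_n)\subseteq G(a_1,\dots,a_{n+1})$, there are closed sets $E(a_1,\dots,a_n)\subseteq G(a_1,\dots,a_n)$ such that for every sequence $(a_i)_{i\ge1}$ in $\Omega$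
\[
\bigcup_n G(a_1,\dots,a_n)=Y\quad\Longrightarrow\quad \bigcup_n E(a_1,\dots,a_n)=Y .
\]
\end{definition}

For a single sequence this is an ordinary shrinking property of an increasing countable cover. The point is that $E(a_1,\dots,a_n)$ must be chosen from the finite sequence $a_1,\dots,a_n$ alone, before one knows how the sequence continues or whether the sets $G$ will cover $Y$.

\begin{lemma}\label{lem:P}
Every $\Sigma^{\#}$-space $Y$ is a P-space.
\end{lemma}

\begin{proof}
Let $\mathcal F=\bigcup_n\mathcal F_n$ and $\mathcal C$ witness that $Y$ is a $\Sigma^{\#}$-space, each $\mathcal F_n$ being closure-preserving. A finite union of closure-preserving families is closure-preserving, so we may assume $\mathcal F_n\subseteq\mathcal F_{n+1}$. Put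
\[
E(a_1,\dots,a_n)=\bigcup\{F\in\mathcal F_n:F\subseteq G(a_1,\dots,a_n)\},
\]
a closed subset of $Y$ contained in $G(a_1,\dots,a_n)$. Suppose $\bigcup_nG(a_1,\dots,a_n)=Y$ and let $y\in C\in\mathcal C$. Since $C$ is countably compact and the sets $G$ increase, $C\subseteq G(a_1,\dots,a_N)$ for some $N$. So there are $m$ and $F\in\mathcal F_m$ with $C\subseteq F\subseteq G(a_1,\dots,a_N)$, and $y\in F\subseteq E(a_1,\dots,a_n)$ for $n=\max(N,m)$.
\end{proof}

Hence Theorem~\ref{thm:A} follows from the next theorem.

\begin{theorem}\label{thm:B}
If $X$ is a paracompact $\Sigma^{\#}$-space and $Y$ is a paracompact P-space, then $X\times Y$ is paracompact.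
\end{theorem}

The condition on $Y$ cannot be weakened, and the theorem can be iterated.

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(1)] For a paracompact space $Y$ the following are equivalent:
 \begin{enumerate}
 \item[(a)] $Y$ is a P-space;
 \item[(b)] $X\times Y$ is paracompact for every paracompact $\Sigma^{\#}$-space $X$;
 \item[(c)] $M\times Y$ is paracompact for every metrizable space $M$.
 \end{enumerate}
\item[(2)] If $X$ is a paracompact $\Sigma^{\#}$-space and $Y$ is a paracompact P-space, then $X\times Y$ is again a P-space.
\item[(3)] A countable product of paracompact $\Sigma^{\#}$-spaces is a paracompact $\Sigma^{\#}$-space. Hence its product with any paracompact P-space is paracompact.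
\end{enumerate}
\end{theorem}

Section~\ref{sec:models} works out two special cases that display separately the two ideas of the proof. Sections~\ref{sec:order}--\ref{sec:tree} prove Theorem~\ref{thm:B}, and Section~\ref{sec:C} proves Theorem~\ref{thm:C}.

\subsection*{Standard facts}

Locally finite and discrete families are understood as indexed families. A family is \emph{locally finite} if each point has a neighborhood meeting the members for only finitely many indices, and \emph{discrete} if each point has a neighborhood meeting the member for at most one index. A refinement of a cover is again a cover. We use the following facts.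
\begin{enumerate}
\item[(F1)] (Michael \cite{Michael}) A regular space is paracompact if every open cover has a $\sigma$-locally finite open refinement.
\item[(F2)] Let $E$ be closed in a paracompact space $Z$, and let $\mathcal U$ be a family of open sets covering $E$. Then there are a locally finite family $(V_t)_{t\in I}$ of open sets in $Z$, each inside a member of $\mathcal U$, and open sets $V'_t$ with $\overline{V'_t}\subseteq V_t$ and $E\subseteq\bigcup_tV'_t$. (Take a locally finite open refinement of $\mathcal U\cup\{Z\setminus E\}$, keep as $V_t$ the members that lie in elements of $\mathcal U$, and shrink the locally finite open cover formed by the $V_t$ and $Z\setminus E$, using that $Z$ is normal.)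
\item[(F3)] In a paracompact space, every discrete family $\mathcal P$ of closed sets has a discrete family of open sets $H_P\supseteq P$ $(P\in\mathcal P)$.
\item[(F4)] Closed countably compact subsets of paracompact spaces are compact.
\item[(F5)] If $C_1,\dots,C_N$ are compact and $C_1\times\dots\times C_N\subseteq O$ with $O$ open in the product, there are open $U_i\supseteq C_i$ with $U_1\times\dots\times U_N\subseteq O$.
\end{enumerate}

\begin{lemma}\label{lem:fin}
If every open cover of a regular space $Z$ that is closed under finite unions has a $\sigma$-locally finite open refinement, then $Z$ is paracompact.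
\end{lemma}

\begin{proof}
Let $\mathcal W$ be an open cover and $\{O_s\}$ a $\sigma$-locally finite open refinement of the family of finite unions of members of $\mathcal W$, say $O_s\subseteq W_{s,1}\cup\dots\cup W_{s,k_s}$ with $W_{s,i}\in\mathcal W$. Then the sets $O_s\cap W_{s,i}$, over all $s$ and $i\le k_s$, form a $\sigma$-locally finite open refinement of $\mathcal W$. Apply (F1).
\end{proof}

\section{Two model cases}\label{sec:models}

Given an open cover $\mathcal W$ of $X\times Y$ and a closed set $T\subseteq X$, let
\[
G(T)=\{y\in Y:\ U\times V\subseteq W\text{ for some open }U\supseteq T,\text{ some open }V\ni y\text{ and some }W\in\mathcal W\}.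
\]
This set is open in $Y$, and $T'\subseteq T$ implies $G(T)\subseteq G(T')$. It tells us for which $y$ the slice $T\times\{y\}$ can be covered, with room to spare, by one member of $\mathcal W$. We keep this notation throughout.

\subsection{A metrizable factor: the role of the P-property}\label{ss:metric}

Let $X$ be metrizable, $Y$ a paracompact P-space, and $\mathcal W$ an open cover of $X\times Y$. For each $n$ choose a locally finite open cover $\{H_s:s\in S_n\}$ of $X$ by sets of diameter less than $1/n$, and a closed cover $\{T_s:s\in S_n\}$ with $T_s\subseteq H_s$. Let $\Omega$ be the disjoint union of the sets $S_n$, and put $G(s_1,\dots,s_i)=\bigcup_{j\le i}G(T_{s_j})$. Let $E(s_1,\dots,s_i)\subseteq G(s_1,\dots,s_i)$ be closed sets given by the P-property.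

For $s=(s_1,\dots,s_i)\in S_1\times\dots\times S_i$ let $T=\bigcap_{j\le i}T_{s_j}$ and $H=\bigcap_{j\le i}H_{s_j}$. Then $E(s)\subseteq\bigcup_{j\le i}G(T_{s_j})\subseteq G(T)$, so by (F2) there are a locally finite open family $(V_t)$ in $Y$ covering $E(s)$ and open $U_t\supseteq T$ with each $U_t\times V_t$ inside a member of $\mathcal W$. Let $\mathcal O_i$ be the family of all sets $(U_t\cap H)\times V_t$ obtained from all $s\in S_1\times\dots\times S_i$. It is locally finite, because the sets $H$ form a locally finite family and, for fixed $s$, so do the $V_t$.

The families $\mathcal O_i$ together cover $X\times Y$. Given $(x,y)$, choose $s_n\in S_n$ with $x\in T_{s_n}$ for all $n$. If $y'\in Y$, then $(x,y')\in U\times V\subseteq W$ for some open $U$, $V$ and some $W\in\mathcal W$, and $T_{s_n}\subseteq U$ for large $n$. Thus $\bigcup_nG(s_1,\dots,s_n)=Y$, hence $y\in E(s_1,\dots,s_n)$ for some $n$, and $(x,y)$ lies in one of the boxes constructed from $(s_1,\dots,s_n)$. By (F1), $X\times Y$ is paracompact.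

The proof used closed pieces $T_s\subseteq X$ that converge to points and have locally finite open expansions $H_s$. In a $\Sigma^{\#}$-space we still have closed sets that converge to the members of $\mathcal C$, but a closure-preserving family need not be locally finite and need not have a locally finite open expansion. The next case shows how to deal with this.

\subsection{One nonisolated point: the role of splitting}\label{ss:point}

Let $X=D\cup\{\infty\}$ be a $T_1$-space in which $\infty\notin D$ is the only nonisolated point; then $D$ is infinite. Every set containing $\infty$ is closed, so neighborhoods of $\infty$ are clopen and $X$ is regular. Every open cover of $X$ has a member $U\ni\infty$, and it is refined by the partition $\{U\}\cup\{\{d\}:d\notin U\}$ of $X$ into open sets. So $X$ is paracompact. The family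
\[
\mathcal F=\mathcal C=\bigl\{\{\infty,d\}:d\in D\bigr\}
\]
is closure-preserving, and it witnesses that $X$ is a $\Sigma^{\#}$-space. It is not locally finite at $\infty$.

\begin{example}
Such an $X$ need not be a $\Sigma$-space. Let $D$ be uncountable, and let the neighborhoods of $\infty$ be the sets containing $\infty$ with countable complement. Countable subsets of $D$ are closed and discrete, so countably compact sets are finite. Suppose $\mathcal F=\bigcup_n\mathcal F_n$ and $\mathcal C$ witness that $X$ is a $\Sigma$-space, each $\mathcal F_n$ being locally finite. Let $N_n$ be a neighborhood of $\infty$ meeting only finitely many members of $\mathcal F_n$. Then $N=\bigcap_nN_n$ has countable complement and meets only countably many members $F_1,F_2,\dots$ of $\mathcal F$. For each infinite $F_j$ choose a countably infinite $E_j\subseteq F_j\cap D$, and let $E$ be the union of these sets. For $d\in N\cap D$ choose $C\in\mathcal C$ with $d\in C$. The set $U=X\setminus(E\setminus C)$ is open and contains $C$, so $C\subseteq F\subseteq U$ for some $F\in\mathcal F$. As $d\in F\cap N$, we have $F=F_j$ for some $j$. If $F_j$ were infinite, then $E_j\subseteq E\cap U\subseteq C$,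 which is impossible since $C$ is finite. So every point of the uncountable set $N\cap D$ lies in one of countably many finite sets $F_j$, a contradiction.
\end{example}

Let $Y$ be paracompact and $\mathcal W$ an open cover of $X\times Y$. The family $\{\{d\}:d\in D\}$ is not discrete, but it becomes discrete once a neighborhood of $\infty$ is removed. We therefore treat the point $\infty$, which lies in all members of $\mathcal F$, first.

\emph{Round one.} Each $(\infty,y)$ lies in an open box $U\times V$ inside a member of $\mathcal W$, so $G(\{\infty\})=Y$. By (F2) there are a locally finite open cover $(V_t)$ of $Y$, open $U_t\ni\infty$ with $U_t\times V_t$ inside a member of $\mathcal W$, and open $V'_t$ covering $Y$ with $\overline{V'_t}\subseteq V_t$. The boxes $U_t\times V_t$ form a locally finite family. What they do not cover lies in the union of the closed rectangles $(X\setminus U_t)\times\overline{V'_t}$.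

\emph{Round two.} Fix $t$. Now $X\setminus U_t$ does not contain $\infty$, and $\{\{d\}:d\in X\setminus U_t\}$ \emph{is} discrete, since the neighborhood $U_t$ of $\infty$ meets none of its members. For each $d\in X\setminus U_t$ choose a locally finite open cover $(V_{t,d,s})_s$ of $Y$ such that each $\{d\}\times V_{t,d,s}$ lies in a member of $\mathcal W$. The open boxes $\{d\}\times(V_t\cap V_{t,d,s})$ cover $(X\setminus U_t)\times\overline{V'_t}$. Over all $t,d,s$ they are locally finite: a suitable neighborhood of a point allows only finitely many $t$, then for each of these at most one $d$, then finitely many $s$. So $X\times Y$ is paracompact.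

Here two rounds were enough, and the P-property was not needed, because $G(T)=Y$ for all pieces $T$ that occur. In general we must combine the two arguments: discrete families of pieces appear only after earlier pieces have been dealt with, and a piece $P$ is dealt with only over a closed set $E_P\subseteq G(P)$.

\section{The preorders of a $\Sigma^{\#}$-space}\label{sec:order}

From here to the end of Section~\ref{sec:tree}, $X$ is a paracompact $\Sigma^{\#}$-space, witnessed by $\mathcal F=\bigcup_{n\ge1}\mathcal F_n$ and $\mathcal C$, where the $\mathcal F_n$ are closure-preserving families of closed sets with $\mathcal F_n\subseteq\mathcal F_{n+1}$. By (F4) the members of $\mathcal C$ are compact.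

In Section~\ref{ss:point} we took first the point lying in all members of $\mathcal F$. To generalize this, we order the points by the sets that contain them. For $x,y\in X$ write
\[
y\le_nx\quad\Longleftrightarrow\quad\text{every }F\in\mathcal F_n\text{ containing }x\text{ contains }y,
\]
and write $x\sim_ny$ if $x\le_ny\le_nx$. Let
\[
K_n(x)=\{y:y\le_nx\},\qquad V_n(x)=\{y:x\le_ny\},\qquad K_n(S)=\bigcup_{s\in S}K_n(s)\quad(S\subseteq X).
\]
Thus $K_n(x)$ is the intersection of all $F\in\mathcal F_n$ containing $x$ (it is $X$ if there are none), and $V_n(x)=X\setminus\bigcup\{F\in\mathcal F_n:x\notin F\}$. In Section~\ref{ss:point}, with $\mathcal F_n=\mathcal F$ for all $n$, we have $\infty\le_nd$ for all $d\in D$, and different points of $D$ are incomparable.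

\begin{proposition}\label{prop:order}
\begin{enumerate}
\item[(a)] The relation $\le_n$ is reflexive and transitive. If $m\ge n$ and $y\le_mx$, then $y\le_nx$.
\item[(b)] Every set $V_n(x)$ is open, and every set $K_n(S)$ is closed.
\item[(c)] If $C\in\mathcal C$ and $U\supseteq C$ is open, then $K_n(C)\subseteq U$ for all sufficiently large $n$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) is immediate from the definition and $\mathcal F_n\subseteq\mathcal F_m$.

(b) As $\mathcal F_n$ is closure-preserving, $\bigcup\{F\in\mathcal F_n:x\notin F\}$ is closed, so $V_n(x)$ is open. Let $z\notin K_n(S)$. If some $w\in V_n(z)$ were in $K_n(s)$ with $s\in S$, then $z\le_nw\le_ns$ and $z\in K_n(S)$, a contradiction. So the neighborhood $V_n(z)$ of $z$ misses $K_n(S)$.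

(c) Choose $n_0$ and $F\in\mathcal F_{n_0}$ with $C\subseteq F\subseteq U$. For $n\ge n_0$ we have $F\in\mathcal F_n$, so $K_n(x)\subseteq F$ for all $x\in C$.
\end{proof}

By (c), the sets $K_n(C)$ are closed approximations of $C$. The $\sim_n$-classes partition $X$, but they need not form a discrete family; in Section~\ref{ss:point} they are the singletons. A discrete family is obtained from points that are minimal, or nearly so, in the set that is still to be treated.

\begin{definition}
Let $A\subseteq X$ be closed and $m\ge n\ge1$. A point $z\in A$ is \emph{$(n,m)$-minimal in $A$} if every $w\in A$ with $w\le_mz$ satisfies $w\sim_nz$. Let $\mathcal P_{n,m}(A)$ be the partition of the set of all $(n,m)$-minimal points of $A$ into its nonempty intersections with $\sim_n$-classes.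
\end{definition}

In Section~\ref{ss:point} we have $\mathcal P_{n,m}(X)=\{\{\infty\}\}$, and $\mathcal P_{n,m}(A)=\{\{d\}:d\in A\}$ if $\infty\notin A$. These are the two rounds.

\begin{remark}
The second index is needed: there may be no $(n,n)$-minimal points, and then Lemma~\ref{lem:catch} below would fail for $m=n$. On the discrete space $X=\{1,2,\dots\}$ let $\mathcal F_1=\{\{k,k+1,\dots\}:k\ge1\}$, let $\mathcal F_n=\mathcal F_1\cup\{\{k\}:k\ge1\}$ for $n\ge2$, and let $\mathcal C$ consist of the singletons. Then $K_1(z)=\{z,z+1,\dots\}$ and all $\sim_1$-classes are singletons, so $\mathcal P_{1,1}(X)=\emptyset$. But $K_2(z)=\{z\}$, so every point is $(1,2)$-minimal.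
\end{remark}

\begin{lemma}\label{lem:discrete}
Let $A\subseteq X$ be closed and $m\ge n\ge1$. Then $\mathcal P_{n,m}(A)$ is a discrete family of closed subsets of $X$. If $z\in P\in\mathcal P_{n,m}(A)$, then $P\subseteq A\cap K_n(z)$.
\end{lemma}

\begin{proof}
The last assertion holds since all points of $P$ are $\sim_n$-equivalent. Let $z\in P\in\mathcal P_{n,m}(A)$, and let $w\in A$ with $w\le_mz$. Then $w\sim_nz$. If $v\in A$ and $v\le_mw$, then $v\le_mz$, so $v\sim_nz\sim_nw$. Thus $w$ is $(n,m)$-minimal in $A$, and $w\in P$. This shows that the union $Q$ of any subfamily of $\mathcal P_{n,m}(A)$ satisfies $Q=A\cap K_m(Q)$, so $Q$ is closed by Proposition~\ref{prop:order}(b).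

In particular, the members are closed. Given $p\in X$, the union of the members not containing $p$ is closed, and its complement is a neighborhood of $p$ that meets at most one member, since the members are disjoint.
\end{proof}

The pieces in $\mathcal P_{n,m}(A)$ need not cover $A$. What saves us is that along any decreasing sequence of closed sets whose intersection meets a given $C\in\mathcal C$ they eventually catch \emph{some} point of $C$. The sequence is needed because the set still to be treated shrinks while the construction proceeds. The idea of the proof is to cover the compact set in question irredundantly by finitely many sets $V_n(z_i)$. Then no two of the points $z_i$ are comparable, and every relevant point below $z_1$ lies above some $z_j$, which can only be $z_1$ itself.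

\begin{lemma}\label{lem:catch}
Let $D_0\supseteq D_1\supseteq\cdots$ be closed in $X$, let $D_\infty=\bigcap_kD_k$, let $C\in\mathcal C$ with $C\cap D_\infty\ne\emptyset$, and let $n\ge1$. Then there are $z\in C\cap D_\infty$, $m_0\ge n$ and $k_0$ such that $z\in\bigcup\mathcal P_{n,m}(D_k)$ for all $m\ge m_0$ and $k\ge k_0$.
\end{lemma}

\begin{proof}
The set $L=C\cap D_\infty$ is compact. Let $V_n(z_1),\dots,V_n(z_r)$, with $z_i\in L$, be a minimal finite subcover of the cover $\{V_n(x):x\in L\}$ of $L$. If $i\ne j$, then $z_j\not\le_nz_i$, since otherwise $V_n(z_i)\subseteq V_n(z_j)$ by transitivity, contradicting minimality. Put $O=\bigcup_iV_n(z_i)$.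

Since $C$ is compact and $\bigcap_k(C\cap D_k)=L\subseteq O$, there is $k_0$ with $C\cap D_{k_0}\subseteq O$. So $C$ is contained in the open set $O\cup(X\setminus D_{k_0})$, and by Proposition~\ref{prop:order}(c) there is $m_0\ge n$ such that
\[
D_{k_0}\cap K_m(C)\subseteq O\qquad\text{for all }m\ge m_0 .
\]
Let $z=z_1$, $m\ge m_0$ and $k\ge k_0$. We show that $z_1$ is $(n,m)$-minimal in $D_k$. Let $w\in D_k$ with $w\le_mz_1$. As $z_1\in C$, we have $w\in D_{k_0}\cap K_m(C)\subseteq O$, so $z_j\le_nw$ for some $j$. As $m\ge n$, also $w\le_nz_1$. Hence $z_j\le_nw\le_nz_1$, so $j=1$ and $w\sim_nz_1$.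
\end{proof}

The numbers $m_0$ and $k_0$ depend on $C$ and on the sequence, so the construction below must try all $m$ again and again.

\section{Splitting a rectangle}\label{sec:split}

Let $Y$ be a paracompact space and $\mathcal W$ an open cover of $X\times Y$. We now formulate one round of Section~\ref{ss:point} in general. The uncovered remainder will be described by closed rectangles, and each of them is put into an open one in order to control local finiteness. A \emph{framed rectangle} is a quadruple $R=(A,B,\tilde A,\tilde B)$ with $A\subseteq\tilde A\subseteq X$ and $B\subseteq\tilde B\subseteq Y$, where $A,B$ are closed and $\tilde A,\tilde B$ are open. We call $\tilde A\times\tilde B$ its \emph{frame}.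

\begin{lemma}[Splitting]\label{lem:split}
Let $R=(A,B,\tilde A,\tilde B)$ be a framed rectangle, $\mathcal P$ a discrete family of closed subsets of $X$, and for each $P\in\mathcal P$ let $E_P$ be a closed subset of $Y$ with $E_P\subseteq G(P)$. Then there are a locally finite family $\mathcal O$ of open subsets of $\tilde A\times\tilde B$, each contained in a member of $\mathcal W$, and an indexed family of framed rectangles $(A',B',\tilde A',\tilde B')$, called \emph{children of $R$}, such that
\begin{enumerate}
\item[(S1)] $A'\subseteq A$, $B'\subseteq B$, $\tilde A'\subseteq\tilde A$, $\tilde B'\subseteq\tilde B$ for each child, and the family of the frames of the children is locally finite in $X\times Y$;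
\item[(S2)] $A\times B$ is covered by $\mathcal O$ and the rectangles $A'\times B'$ of the children;
\item[(S3)] for each child, $A'$ meets at most one $P\in\mathcal P$, and if $A'$ meets $P$, then $B'\cap E_P=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
By (F3) and normality choose a discrete family of open sets $H_P\supseteq P$ and open $H'_P$ with $P\subseteq H'_P\subseteq\overline{H'_P}\subseteq H_P$. Fix $P$. By the definition of $G(P)$, each $y\in E_P$ has an open neighborhood $V$ such that $U\times V$ lies in a member of $\mathcal W$ for some open $U\supseteq P$. By (F2) there are a locally finite family $(V_t)_{t\in I_P}$ of open subsets of $Y$, open $V'_t$ with $\overline{V'_t}\subseteq V_t$ and $E_P\subseteq\bigcup_{t\in I_P}V'_t$, and open sets $U_t$ with $P\subseteq U_t$ such that $U_t\times V_t$ lies in a member of $\mathcal W$. Replacing $U_t$ by $U_t\cap H_P$ we may assume $U_t\subseteq H_P$. We take the index sets $I_P$ disjoint for different $P$. Let $\mathcal O$ consist of the sets $(U_t\times V_t)\cap(\tilde A\times\tilde B)$ for $P\in\mathcal P$ and $t\in I_P$. Let the children be (see Figure~\ref{fig:split}):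
\begin{enumerate}
\item[(i)] $A'=A\setminus\bigcup_{P}H'_P$, $B'=B$, with $\tilde A'=\tilde A$, $\tilde B'=\tilde B$;
\item[(ii)] for each $P$: $A'=A\cap\overline{H'_P}$, $B'=B\setminus\bigcup_{t\in I_P}V'_t$, with $\tilde A'=\tilde A\cap H_P$, $\tilde B'=\tilde B$;
\item[(iii)] for each $P$ and $t\in I_P$: $A'=(A\cap\overline{H'_P})\setminus U_t$, $B'=B\cap\overline{V'_t}$, with $\tilde A'=\tilde A\cap H_P$, $\tilde B'=\tilde B\cap V_t$.
\end{enumerate}
These are framed rectangles, and the inclusions in (S1) hold.

\emph{Local finiteness.} Let $(x,y)\in X\times Y$. A suitable neighborhood $N$ of $x$ meets $H_P$ for at most one $P$. If there is such a $P$, let $N'$ be a neighborhood of $y$ that meets $V_t$ for only finitely many $t\in I_P$; otherwise let $N'=Y$. Then $N\times N'$ meets only finitely many members of $\mathcal O$ and finitely many frames: possibly that of (i), that of (ii) for this one $P$, and those of (iii) for this $P$ and these $t$.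

\emph{(S2).} Let $(a,b)\in A\times B$. If $a\notin\bigcup_PH'_P$, then $(a,b)$ lies in the rectangle (i). Otherwise $a\in H'_P$ for some $P$. If $b\notin\bigcup_{t\in I_P}V'_t$, then $(a,b)$ lies in (ii) for this $P$. If $b\in V'_t$ with $t\in I_P$, then $(a,b)$ lies in $(U_t\times V_t)\cap(\tilde A\times\tilde B)$ or in (iii) for this $P$ and $t$, according as $a\in U_t$ or not.

\emph{(S3).} The child (i) meets no $P$, as $P\subseteq H'_P$. For the children (ii) and (iii) belonging to $P$ we have $A'\subseteq H_P$, so $A'$ misses all members of $\mathcal P$ other than $P$. In (ii), $B'\cap E_P=\emptyset$ because the sets $V'_t$ cover $E_P$. In (iii), $A'\cap P=\emptyset$ because $P\subseteq U_t$.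
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\fill[gray!30] (3,0.8) rectangle (5,2.2);
\draw (0,0) rectangle (8,3.6);
\draw (1.8,0) -- (1.8,3.6);
\draw (6.2,0) -- (6.2,3.6);
\draw (1.8,0.8) -- (6.2,0.8);
\draw (1.8,2.2) -- (6.2,2.2);
\draw (3,0.8) -- (3,2.2);
\draw (5,0.8) -- (5,2.2);
\draw[dashed] (3.6,0) -- (3.6,3.6);
\draw[dashed] (4.4,0) -- (4.4,3.6);
\node at (0.9,1.8) {(i)};
\node at (7.1,1.8) {(i)};
\node at (2.7,2.9) {(ii)};
\node at (2.7,0.4) {(ii)};
\node at (2.4,1.5) {(iii)};
\node at (5.6,1.5) {(iii)};
\node at (4,1.5) {$\mathcal O$};
\node[below] at (4,0) {$P$};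
\draw[|-|] (1.8,-0.7) -- (6.2,-0.7) node[midway,below] {$\overline{H'_P}$};
\draw[|-|] (-0.4,0.8) -- (-0.4,2.2) node[midway,left] {$\overline{V'_t}$};
\draw[very thick] (8.3,1) -- (8.3,2) node[midway,right] {$E_P$};
\end{tikzpicture}
\caption{Splitting $A\times B$ along one set $P$ (dashed strip), drawn for a single index $t$ with $E_P\subseteq V'_t$. The shaded box $U_t\times\overline{V'_t}$ is covered by $\mathcal O$. The rest is divided among the children; parts with the same label belong to the same child. Where a child still meets the strip over $P$, as (ii) does, its second side misses $E_P$.}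
\label{fig:split}
\end{figure}

Property (S3) is the gain of a splitting: on each child and for each $P\in\mathcal P$, either $P$ has been removed from the first side or $E_P$ has been removed from the second.

\section{Proof of Theorem \ref{thm:B}}\label{sec:tree}

Let $Y$ be a paracompact P-space, and let $\mathcal W$ be an open cover of $X\times Y$ that is closed under finite unions. By Lemma~\ref{lem:fin} it suffices to find a $\sigma$-locally finite open refinement of $\mathcal W$.

Let $\Omega$ be the set of closed subsets of $X$, and for $T_1,\dots,T_i\in\Omega$ put
\[
G(T_1,\dots,T_i)=\bigcup_{j\le i}G(T_j),\qquad\text{which equals }G(T_i)\text{ if }T_1\supseteq\dots\supseteq T_i .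
\]
Let $E(T_1,\dots,T_i)\subseteq G(T_1,\dots,T_i)$ be closed sets given by the P-property of $Y$.

\subsection*{Plan}

We split $X\times Y$ repeatedly and follow a point $(x,y)$ that never gets covered. It stays in a decreasing sequence of rectangles $A_k\times B_k$. If $x\in C\in\mathcal C$, we want to find closed sets $T_1\supseteq T_2\supseteq\cdots$ with $T_i\subseteq K_i(C)$ such that each $T_i$ has been used in a splitting with the set $E(T_1,\dots,T_i)$, and such that our branch kept meeting $T_i$. By (S3), then $y\notin E(T_1,\dots,T_i)$ for all $i$. But $T_i\subseteq K_i(C)$ forces the sets $G(T_i)$ to cover $Y$, much as in Section~\ref{ss:metric}, and this contradicts the P-property.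

We do not require that $x\in T_i$, and we cannot expect it: Lemma~\ref{lem:catch} yields some point of $C$, not the point $x$. This is harmless, since the sets $G(T_i)$ do not depend on $x$; it is enough that the $T_i$ converge to $C$. To find $T_{i+1}$ we look for almost minimal points \emph{inside} $T_i\cap A_k$, at some later stage $k$. As we cannot know in advance which sequences $(T_1,\dots,T_i)$ will be needed, nor at which stage and for which $m$, we record all sequences found on the way and return to each of them infinitely often for each $m$.

\subsection*{The tree of positions}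

Fix a map $k\mapsto(j(k),m(k))$ from $\{0,1,2,\dots\}$ to $\{0,1,\dots\}\times\{1,2,\dots\}$ that takes every value infinitely often and satisfies $j(k)\le k$. (Start with any map that takes every value infinitely often, and change its value at $k$ to $(0,1)$ whenever the first coordinate exceeds $k$.)

A \emph{position of level $k$} is a framed rectangle $(A_k,B_k,\tilde A_k,\tilde B_k)$ together with a record $(\tau_0,\dots,\tau_k)$, where each $\tau_j$ is either ``undefined'' or a finite decreasing sequence $(T_1,\dots,T_i)$, $i\ge0$, of closed subsets of $X$. The only position of level $0$ is $(X,Y,X,Y)$ with $\tau_0$ the empty sequence. Positions of level $k+1$ are obtained from each position $q$ of level $k$ as follows; positions that arise as different children, or from different positions, are counted as different even if their data agree.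

If $\tau_{j(k)}$ is undefined, let $\mathcal P=\emptyset$. If $\tau_{j(k)}=(T_1,\dots,T_i)$, put $T_0=X$, $m=\max(m(k),i+1)$ and
\[
\mathcal P=\mathcal P_{i+1,m}(T_i\cap A_k),\qquad E_P=E(T_1,\dots,T_i,P)\quad(P\in\mathcal P).
\]
By Lemma~\ref{lem:discrete}, $\mathcal P$ is a discrete family of closed sets, and each $P\in\mathcal P$ is contained in $T_i$. So $(T_1,\dots,T_i,P)$ is decreasing and $E_P\subseteq G(T_1,\dots,T_i,P)=G(P)$. In both cases apply Lemma~\ref{lem:split} to the framed rectangle of $q$. It yields a family $\mathcal O_q$ and children $(A_{k+1},B_{k+1},\tilde A_{k+1},\tilde B_{k+1})$. We extend the record of $q$ for each child by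
\[
\tau_{k+1}=(T_1,\dots,T_i,P)\ \text{ if }A_{k+1}\text{ meets some (by (S3) unique) }P\in\mathcal P,
\]
and let $\tau_{k+1}$ be undefined otherwise. The children with these records are positions of level $k+1$.

Let $\mathcal O_k$ be the union of the families $\mathcal O_q$ over all positions $q$ of level $k$. Its members are open, and each of them lies in a member of $\mathcal W$.

\emph{The frames of the positions of level $k$ form a locally finite family, and $\mathcal O_k$ is locally finite.} For the frames this is trivial if $k=0$. Suppose that the frames of level $k$ form a locally finite family, and let $N$ be a neighborhood of a given point that meets the frames of only finitely many positions of level $k$. For each such position $q$, the point has a neighborhood that meets only finitely many frames of children of $q$ and finitely many members of $\mathcal O_q$. Intersect $N$ with these finitely many neighborhoods. For a position $q$ of level $k$ whose frame is not met by $N$, the frames of its children and the members of $\mathcal O_q$ lie in the frame of $q$ and are not met either. So the intersection meets only finitely many frames of level $k+1$ and finitely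 many members of $\mathcal O_k$.

\subsection*{The families $\mathcal O_k$ cover}

Suppose that $(x,y)$ belongs to no member of any $\mathcal O_k$. By (S2) we can choose successively positions of levels $0,1,2,\dots$, each a child of the preceding one, such that $(x,y)\in A_k\times B_k$ for all $k$. Let $(\tau_j)_{j\ge0}$ be the resulting record and $A_\infty=\bigcap_kA_k$, so $x\in A_\infty$. Fix $C\in\mathcal C$ with $x\in C$.

\begin{lemma}\label{lem:branch}
There are closed sets $X=T_0\supseteq T_1\supseteq T_2\supseteq\cdots$ such that for every $i\ge0$
\begin{enumerate}
\item[(1)] the sequence $(T_1,\dots,T_i)$ is one of the $\tau_j$, and $C\cap T_i\cap A_\infty\ne\emptyset$;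
\item[(2)] if $i\ge1$, then $T_i\subseteq K_i(C)$ and $y\notin E(T_1,\dots,T_i)$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $i=0$ note that $\tau_0$ is the empty sequence and $x\in C\cap A_\infty$. Suppose $T_1,\dots,T_i$ have been found and $(T_1,\dots,T_i)=\tau_j$. Apply Lemma~\ref{lem:catch} with $D_k=T_i\cap A_k$ and $n=i+1$; its hypothesis is the second part of (1). We get $z\in C\cap T_i\cap A_\infty$, $m_0\ge i+1$ and $k_0$. Choose $k\ge k_0$ with $(j(k),m(k))=(j,m_0)$; then $j\le k$. Since $m_0\ge i+1$, our position of level $k$ was split along $\mathcal P=\mathcal P_{i+1,m_0}(T_i\cap A_k)$, so by the choice of $m_0,k_0$ there is $P\in\mathcal P$ with $z\in P$. Since $z\in A_\infty\subseteq A_{k+1}$, the set $A_{k+1}$ meets $P$. Hence $\tau_{k+1}=(T_1,\dots,T_i,P)$, and (S3) gives $B_{k+1}\cap E(T_1,\dots,T_i,P)=\emptyset$. As $y\in B_{k+1}$, we have $y\notin E(T_1,\dots,T_i,P)$. Put $T_{i+1}=P\subseteq T_i$. Then $z\in C\cap T_{i+1}\cap A_\infty$, and $T_{i+1}\subseteq K_{i+1}(z)\subseteq K_{i+1}(C)$ by Lemma~\ref{lem:discrete}.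
\end{proof}

We claim that $\bigcup_{i\ge1}G(T_1,\dots,T_i)=Y$. Let $y'\in Y$. The compact set $C\times\{y'\}$ is covered by finitely many members of $\mathcal W$, and so it lies in a single $W\in\mathcal W$, because $\mathcal W$ is closed under finite unions. By (F5) there are open $U\supseteq C$ and $V\ni y'$ with $U\times V\subseteq W$. By Proposition~\ref{prop:order}(c), $T_i\subseteq K_i(C)\subseteq U$ for some $i\ge1$, so $y'\in G(T_i)$. This proves the claim. By the choice of the sets $E$ it follows that $\bigcup_{i\ge1}E(T_1,\dots,T_i)=Y$, which contradicts $y\notin E(T_1,\dots,T_i)$ for all $i\ge1$.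

So $\bigcup_k\mathcal O_k$ is a $\sigma$-locally finite open refinement of $\mathcal W$. This proves Theorem~\ref{thm:B}, and with Lemma~\ref{lem:P} also Theorem~\ref{thm:A}.\qed

\section{Countable products and the converse}\label{sec:C}

We prove part (3) of Theorem~\ref{thm:C} first, since it is used for part (2).

\subsection*{Proof of Theorem \ref{thm:C}(3)}

Let $X_i$ ($i\ge1$) be paracompact $\Sigma^{\#}$-spaces, witnessed by increasing closure-preserving families $\mathcal F^i_n$ ($n\ge1$) of closed sets and covers $\mathcal C^i$ by nonempty sets, which are compact by (F4). We may assume $X_i\in\mathcal F^i_n$ for all $n$. Finite products are included by taking the remaining factors to be single points. Put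
\[
X^{(n)}=\prod_{i\le n}X_i,\qquad X=\prod_{i\ge1}X_i,\qquad \mathcal F^{(n)}=\Bigl\{\prod_{i\le n}F_i:F_i\in\mathcal F^i_n\Bigr\}.
\]

\emph{$\mathcal F^{(n)}$ is closure-preserving.} Suppose $(x_i)_{i\le n}$ lies in no member of a subfamily. The neighborhood
\[
\prod_{i\le n}\Bigl(X_i\setminus\bigcup\{F\in\mathcal F^i_n:x_i\notin F\}\Bigr)
\]
of $(x_i)_{i\le n}$ misses every member $\prod_{i\le n}F_i$ of the subfamily, since $x_i\notin F_i$ for some $i$. So the union of the subfamily is closed. Consequently, the closed sets $F\times\prod_{i>n}X_i$, $F\in\mathcal F^{(n)}$, form a closure-preserving family in $X$.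

\emph{Approximation.} Let $C=\prod_iC_i$ with $C_i\in\mathcal C^i$, and let $U\supseteq C$ be open in $X$. As $C$ is compact, it is covered by finitely many basic open subsets of $U$. These depend on the first $N$ coordinates only, for some $N$. Thus their union is $O\times\prod_{i>N}X_i$ with $O$ open in $X^{(N)}$, and $\prod_{i\le N}C_i\subseteq O$. By (F5) there are open $U_i\supseteq C_i$ ($i\le N$) such that $\prod_{i\le N}U_i\times\prod_{i>N}X_i\subseteq U$. For some $n\ge N$ there are $F_i\in\mathcal F^i_n$ with $C_i\subseteq F_i\subseteq U_i$ for $i\le N$. Put $F_i=X_i$ for $N<i\le n$. Then $F=\prod_{i\le n}F_i\in\mathcal F^{(n)}$ and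
\begin{equation}\label{eq:approx}
C\subseteq F\times\prod_{i>n}X_i\subseteq\prod_{i\le N}U_i\times\prod_{i>N}X_i\subseteq U .
\end{equation}

\emph{$X$ and all $X^{(n)}$ are $\Sigma^{\#}$-spaces.} For $X$ this follows from the two preceding steps, since the compact sets $\prod_iC_i$ with $C_i\in\mathcal C^i$ cover $X$. Replacing the factors $X_i$, $i>n$, by single points we get the assertion for $X^{(n)}$.

\emph{All $X^{(n)}$ are paracompact.} This holds for $n=1$. If $X^{(n)}$ is paracompact, then it is a paracompact $\Sigma^{\#}$-space, and $X^{(n+1)}=X^{(n)}\times X_{n+1}$ is paracompact by Theorem~\ref{thm:A}.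

\emph{$X$ is paracompact.} By Lemma~\ref{lem:fin}, it suffices to find a $\sigma$-locally finite open refinement of an open cover $\mathcal W$ of $X$ that is closed under finite unions. Let $\mathcal U_n$ be the family of all open $U\subseteq X^{(n)}$ such that $U\times\prod_{i>n}X_i$ lies in a member of $\mathcal W$, and put
\[
G_n=\bigcup\mathcal U_n,\qquad E_n=\bigcup\{F\in\mathcal F^{(n)}:F\subseteq G_n\}.
\]
The set $E_n$ is closed in $X^{(n)}$ and covered by $\mathcal U_n$. As $X^{(n)}$ is paracompact, (F2) yields a locally finite family of open sets in $X^{(n)}$ that covers $E_n$ and whose members lie in elements of $\mathcal U_n$. The preimages of its members in $X$ form a locally finite family $\mathcal O_n$ of open sets, each inside a member of $\mathcal W$. It remains to see that $\bigcup_n\mathcal O_n$ covers $X$. Let $x=(x_i)\in X$, choose $C_i\in\mathcal C^i$ with $x_i\in C_i$, and let $C=\prod_iC_i$. As $C$ is compact and $\mathcal W$ is closed under finite unions, $C\subseteq W$ for some $W\in\mathcal W$. Apply \eqref{eq:approx} with $U=W$. The set $\prod_{i\le N}U_i\times\prod_{N<i\le n}X_i$ belongs to $\mathcal U_n$ and contains $F$. So $F\subseteq G_n$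 and $(x_i)_{i\le n}\in F\subseteq E_n$. Hence $x$ is covered by $\mathcal O_n$.

Thus $X$ is a paracompact $\Sigma^{\#}$-space. The last sentence of (3) is Theorem~\ref{thm:B} applied to $X$.\qed

\subsection*{Proof of Theorem \ref{thm:C}(1)}

(a)$\Rightarrow$(b) is Theorem~\ref{thm:B}. (b)$\Rightarrow$(c) holds because metrizable spaces are paracompact $\Sigma$-spaces, hence paracompact $\Sigma^{\#}$-spaces.

(c)$\Rightarrow$(a). Let open sets $G(a_1,\dots,a_n)$ ($a_i\in\Omega$) be given as in Definition~\ref{def:P}. For $a\in\Omega^{\mathbb N}$ write $a|n=(a_1,\dots,a_n)$. The condition to be satisfied concerns only the sequences in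
\[
M=\Bigl\{a\in\Omega^{\mathbb N}:\bigcup_nG(a|n)=Y\Bigr\},
\]
so we use $M$, with the topology inherited from the product of discrete spaces, as the metrizable factor. If $M=\emptyset$, we can take all sets $E$ to be empty. Otherwise, for a finite sequence $s$ in $\Omega$ let $|s|$ be its length, let $B(s)=\{b\in M:b\text{ extends }s\}$, an open set, and for $n\ge1$ let
\[
W_n=\bigcup_{|s|=n}B(s)\times G(s)=\{(b,y)\in M\times Y:y\in G(b|n)\}.
\]
The sets $W_n$ are open, increase with $n$, and cover $M\times Y$ by the definition of $M$. Since $M\times Y$ is paracompact, there are open $H_n\subseteq M\times Y$ $(n\ge1)$ with $\overline{H_n}\subseteq W_n$ and $\bigcup_nH_n=M\times Y$: take a locally finite open cover $\{W'_n\}$ with $W'_n\subseteq W_n$ and shrink it by normality.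

Let $|s|=n\ge1$. If $B(s)=\emptyset$, put $E(s)=\emptyset$. Otherwise put
\[
Q_j(s)=\bigcup\{V\subseteq Y\text{ open}:B(s)\times V\subseteq H_j\}\quad(1\le j\le n),\qquad E(s)=\bigcup_{j\le n}\overline{Q_j(s)} .
\]
Then $E(s)$ is closed. To see that $E(s)\subseteq G(s)$, pick $b\in B(s)$. For $j\le n$ we have $\{b\}\times\overline{Q_j(s)}\subseteq\overline{H_j}\subseteq W_j$, so $\overline{Q_j(s)}\subseteq G(b|j)=G(s|j)\subseteq G(s)$, where $s|j$ consists of the first $j$ terms of $s$.

Finally, suppose $\bigcup_nG(a|n)=Y$, that is, $a\in M$, and let $y\in Y$. There is $j$ with $(a,y)\in H_j$. As the sets $B(a|n)$ form a decreasing neighborhood base at $a$, there are $n\ge j$ and an open $V\ni y$ with $B(a|n)\times V\subseteq H_j$. So $y\in Q_j(a|n)\subseteq E(a|n)$. Hence $\bigcup_nE(a|n)=Y$, and $Y$ is a P-space.\qed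

\subsection*{Proof of Theorem \ref{thm:C}(2)}

Let $X$ be a paracompact $\Sigma^{\#}$-space and $Y$ a paracompact P-space. By Theorem~\ref{thm:B}, $X\times Y$ is paracompact, so by part (1), (c)$\Rightarrow$(a), it suffices to show that $M\times(X\times Y)$ is paracompact for every metrizable $M$. Now $M$ is a paracompact $\Sigma^{\#}$-space, and by part (3) so is $M\times X$. Thus $M\times(X\times Y)\cong(M\times X)\times Y$ is paracompact by Theorem~\ref{thm:B}.\qed

\begin{thebibliography}{9}
\bibitem{Problem} \emph{Metrizable Spaces And Generalizations}, \url{http://www.auburn.edu/~gruengf/papers/recprogl3.pdf}.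
\bibitem{Michael} Michael, 1953.
\bibitem{Morita} Morita, Math. Ann. 154 (1964).
\end{thebibliography}

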